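\title{Saturation numbers need not have a linear limit:\\ a counterexample to a conjecture of Tuza}

\begin{abstract}
A graph $G$ is $F$-saturated if it contains no copy of $F$ but the addition of any new edge creates one, and $\operatorname{sat}(n,F)$ is the least number of edges of an $F$-saturated graph on $n$ vertices. Tuza conjectured that $\operatorname{sat}(n,F)/n$ converges for every graph $F$. We disprove this with an explicit connected graph on $468$ vertices. More generally, for every $p\ge108$ and every residue class modulo $p$ we construct a connected graph $F$ for which $\operatorname{sat}(n,F)$ and its unique extremal graph are determined exactly for large $n$ in that class, while $\operatorname{sat}(n,F)$ is larger by a linear term in all other classes.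
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. Let $F$ be a graph with at least one edge. A graph $G$ is \emph{$F$-saturated} if it has no subgraph isomorphic to $F$, but $G+xy$ has such a subgraph for every pair $xy$ of non-adjacent vertices of $G$. Thus the $F$-saturated graphs on $n$ vertices are the edge-maximal $F$-free graphs, and the \emph{saturation number} $\operatorname{sat}(n,F)$ is the least number of edges of such a graph. It measures how cheaply one can block every further edge. We are interested in large $n$.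

Two small cases show what to expect. In a $K_3$-saturated graph any two non-adjacent vertices have a common neighbor, so the graph is connected; the star is $K_3$-saturated, hence $\operatorname{sat}(n,K_3)=n-1$. If $F$ is the path with two edges, the $F$-free graphs are the matchings, and a matching is saturated exactly when it misses at most one vertex; hence $\operatorname{sat}(n,F)=\lfloor n/2\rfloor$.

Linear growth is the most that can happen. Let $f=|V(F)|$, let $\tau\ge1$ be the least size of a vertex set meeting all edges of $F$, and let $n\ge f$. A clique on $\tau-1$ vertices joined completely to $n-\tau+1$ independent vertices is $F$-free. Add edges to it until an $F$-saturated graph $G$ is reached. If a vertex $v$ outside the clique had $f-\tau$ neighbors outside the clique, then the clique together with $v$ would be a $K_\tau$ joined completely to $f-\tau$ further vertices, and this graph contains $F$. So $e(G)\le(\tau-1)n+(f-\tau)n/2$, and $\operatorname{sat}(n,F)/n$ is bounded. The following conjecture of Tuza is posed in~\cite{EH}.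

\begin{quote}
\textbf{Conjecture (Tuza).} For every graph $F$, the limit $\lim_{n\to\infty}\operatorname{sat}(n,F)/n$ exists.
\end{quote}

The guess is natural. A sparse saturated graph tends to look like the one just built: a few vertices of large degree and a remainder of bounded degree, often a union of many equal pieces. If the size of the pieces does not divide the number of available vertices, one expects to absorb the boundedly many leftover vertices at bounded cost, as for the path, where parity changes the answer by $1/2$. On the other hand, no averaging argument is available, since saturation does not pass to induced subgraphs: deleting the center of the star leaves an empty graph. We show that leftover vertices can in fact cost linearly many edges.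

Write $mK_p$ for the disjoint union of $m$ copies of $K_p$, and $G_1\vee G_2$ for the \emph{join}, the disjoint union of $G_1$ and $G_2$ together with all edges between them.

\begin{theorem}\label{thm:main}
For every $p\ge108$ and every residue $r$ modulo $p$ there are a connected graph $F$, an integer $s\equiv r\pmod p$ and $\varepsilon>0$ such that, with $\gamma=s+\frac{p-1}2$, for all large $n$
\[
\operatorname{sat}(n,F)=\gamma n-\frac{s(s+p)}2\quad\text{if }n\equiv r\pmod p,\qquad
\operatorname{sat}(n,F)>(\gamma+\varepsilon)n\quad\text{if }n\not\equiv r\pmod p .
\]
In the first case $K_s\vee\frac{n-s}pK_p$ is the unique extremal graph, and every other $F$-saturated graph on $n$ vertices has more than $(\gamma+\varepsilon)n$ edges. One may take $\varepsilon=2^{-I-4}$ with $I=\lceil64\gamma(\gamma+1)\rceil$. In particular, $\operatorname{sat}(n,F)-\operatorname{sat}(n+1,F)\ge\frac\varepsilon2n$ for all large $n\equiv r-1\pmod p$.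

For $p=108$ and $r=16$ one may take $s=16$ and a graph $F$ on $468$ vertices; then $\operatorname{sat}(n,F)=69.5\,n-992$ for all large $n\equiv16\pmod{108}$, and $\operatorname{sat}(n,F)>(69.5+\varepsilon)n$ for all other large $n$.
\end{theorem}

For such a graph $F$ the ratio $\operatorname{sat}(n,F)/n$ tends to $\gamma$ along the class $n\equiv r$ and exceeds $\gamma+\varepsilon$ for all other large $n$. Therefore
\[
\liminf_{n\to\infty}\frac{\operatorname{sat}(n,F)}n=\gamma<\gamma+\varepsilon\le\limsup_{n\to\infty}\frac{\operatorname{sat}(n,F)}n ,
\]
and Tuza's conjecture is false.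

Section~\ref{sec:model} shows the mechanism in a model where several graphs are forbidden at once, and explains how one graph can do the work of several. Section~\ref{sec:conditions} isolates four conditions on $F$ that force the behavior in Theorem~\ref{thm:main}; Section~\ref{sec:stability} proves this. Sections~\ref{sec:construction} and~\ref{sec:cone} construct graphs that satisfy the conditions.

\medskip
\noindent\textbf{Notation.} In a host graph $G$ we write $N(x)$ and $d(x)$ for the neighborhood and degree of $x$. For an edge $uv$ of $F$, the \emph{codegree} $\operatorname{cod}(uv)=|N_F(u)\cap N_F(v)|$ is the number of triangles of $F$ on $uv$. For graphs, $X\subseteq Y$ means that $Y$ has a subgraph isomorphic to $X$, and $X\sqcup Y$ is the disjoint union. A $p$-clique is a set of $p$ pairwise adjacent vertices; two disjoint sets are \emph{complete} to each other if all edges between them are present. For fixed $p$, the graph $D$ consists of two disjoint $p$-cliques and one edge between them, the \emph{bridge}, and $O_i$ $(1\le i\le p-1)$ is the union of two $p$-cliques that share exactly $i$ vertices. A graph is contained in $mK_p$ for some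 $m$ if and only if each of its components has at most $p$ vertices.

\section{A model with four forbidden graphs}\label{sec:model}

We want $mK_p$, which exists only when $p$ divides $n$, to be the only sparse saturated graph. Forbidding $D$ makes $mK_p$ saturated. This is not enough: for $0\le j<p$ the graph $mK_p\sqcup K_{p+j}$ is also $D$-saturated, because its components have fewer than $2p$ vertices and every vertex lies in a $p$-clique. The leftover vertices hide in overlapping $p$-cliques, so we forbid the overlaps $O_i$ as well. For a family $\mathcal F$, call $G$ \emph{$\mathcal F$-saturated} if it contains no member of $\mathcal F$ and every new edge creates one.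

\begin{proposition}\label{prop:model}
Let $p=4$ and $\mathcal F=\{D,O_1,O_2,O_3\}$. The graph $mK_4$ on $n=4m$ vertices is $\mathcal F$-saturated and has $\frac32n$ edges. Every $\mathcal F$-saturated graph on $n$ vertices that is not of the form $mK_4$ has at least $\frac{13}8n-48$ edges.
\end{proposition}

\begin{proof}
The members of $\mathcal F$ are connected and have more than four vertices, so $mK_4$ contains none of them, and a new edge creates $D$.

Let $G$ be $\mathcal F$-saturated and not of the form $mK_4$. Its $4$-cliques are pairwise disjoint and no edge joins two of them, so the set $Y$ of vertices in no $4$-clique is nonempty. Let $x\in Y$ and let $y\ne x$ be a non-neighbor of $x$. Then $G+xy$ contains a member of $\mathcal F$ through $xy$. The edge $xy$ is not the bridge of $D$, for then $x$ would lie in a $4$-clique of $G$. Every other edge of a member of $\mathcal F$ lies in a $4$-clique, so $x$ and $y$ have at least two common neighbors.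

If some $x\in Y$ has $d(x)<n/8$, then at least $\frac78n-1$ vertices are non-neighbors of $x$, each sends two edges to $N(x)$, and $e(G)\ge\frac74n-2$. Otherwise every vertex of $Y$ has degree at least $n/8$. We may assume $e(G)\le2n$, so $|Y|\,n/8\le4n$ and $|Y|\le32$. The $4$-cliques then contain at least $\frac32(n-32)$ edges, and a vertex of $Y$ is incident with $n/8$ further edges, so $e(G)\ge\frac{13}8n-48$.
\end{proof}

The proof rests on a dichotomy for a non-edge $xy$. Either it plays the bridge, which needs no common neighbors but forces both ends into $p$-cliques, or it plays an edge of large codegree, and then the common neighbors must be paid for. The price must exceed the density $\frac{p-1}2$ of $mK_p$, and this is why we took $p=4$. For $p=3$ the star with one extra edge has $n$ edges, as many as $mK_3$, and it is $\{D,O_1,O_2\}$-saturated for every $n$: it has only one triangle, and a new edge creates a second triangle through the center.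

The conjecture concerns a single forbidden graph. Forbidding $D\sqcup O_1\sqcup\dots\sqcup O_{p-1}$ does not help, since this excludes only the simultaneous presence of all the pieces. The tool that turns one graph into a family is the join with a clique.

\begin{lemma}\label{lem:join}
Let $S$ be an $s$-clique of $G$ that is complete to $V(G)\setminus S$, and let $H=G-S$. If $F-W\subseteq H$ for some $W\subseteq V(F)$ with $|W|=s$, then $F\subseteq G$. Conversely, if $F\subseteq G$, then $F-W\subseteq H$ for some $W\subseteq V(F)$ with $|W|\le s$.
\end{lemma}

\begin{proof}
For the first part, extend the embedding of $F-W$ by any bijection from $W$ to $S$. For the second, let $W$ be the set of vertices of $F$ that are placed in $S$.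
\end{proof}

So in a host $K_s\vee H$ the single graph $F$ forbids in $H$ the whole family of graphs $F-W$. We need an $F$ such that this family contains, up to extra components that fit into spare $p$-cliques, a subgraph of $D$ and of each $O_i$, but no subgraph of $mK_p$. Two tasks remain. We must prove that a sparse $F$-saturated graph has the form $K_s\vee H$ at all, and we must build $F$.

\section{Four conditions on the forbidden graph}\label{sec:conditions}

Let $s\ge1$ and $p\ge3$ be integers, and put $\gamma=s+\frac{p-1}2$. We consider the following properties of a graph $F$.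

\begin{itemize}
\item[(P1)] There is an edge $ab$ with $\operatorname{cod}(ab)=s$, and every other edge has codegree at least $s+2$. The set $R=N_F(a)\cap N_F(b)$ is a clique. There are $p$-cliques $A\ni a$ and $B\ni b$ with $A\cap(R\cup\{b\})=\emptyset=B\cap(R\cup\{a\})$. Moreover $F-R\subseteq D\sqcup mK_p$ for some $m$.
\item[(P2)] Every edge of $F$ whose two ends have degree at most $s+p-2$ has codegree at least $s+p/2$.
\item[(P3)] For each $1\le i\le p-1$ there is $W_i\subseteq V(F)$ with $|W_i|=s$ and $F-W_i\subseteq O_i\sqcup mK_p$ for some $m$.
\item[(P4)] For every $W\subseteq V(F)$ with $|W|\le s$, some component of $F-W$ has more than $p$ vertices.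
\end{itemize}

The edge $ab$ is the bridge of the model. Since $a$ is adjacent to $b$, to $R$ and to $A\setminus\{a\}$, and these sets are disjoint, and since the same holds for $b$, (P1) gives
\begin{equation}\label{eq:dega}
\deg_F(a)\ge s+p,\qquad\deg_F(b)\ge s+p .
\end{equation}
By Lemma~\ref{lem:join}, (P4) says that $K_s\vee mK_p$ is $F$-free, while (P3) and the last sentence of (P1) forbid $O_i$ and $D$ next to many $p$-cliques.

The codegree thresholds are set by the competitors of $K_s\vee mK_p$. For $1\le j\le\frac{p-1}2$, the graph $K_{s+j}\vee mK_{p-2j}$ has the same edge density $s+j+\frac{p-2j-1}2=\gamma$, and it lives on other residue classes. The ends of a non-edge in it have $s+j$ common neighbors and degree $s+p-1-j$. An edge of $F$ placed on this non-edge has codegree at most $s+j$ and ends of degree at most $s+p-j$. For $j=1$ no such edge exists by the gap between $s$ and $s+2$ in (P1) together with~\eqref{eq:dega}; for $j\ge2$ none exists by (P2). So none of these graphs is $F$-saturated.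

\begin{theorem}\label{thm:A}
Let $F$ satisfy \textup{(P1)--(P4)}, and let $\varepsilon=2^{-I-4}$ with $I=\lceil64\gamma(\gamma+1)\rceil$. There is $n_0$ such that for all $n\ge n_0$:
\begin{itemize}
\item[(a)] if $n\equiv s\pmod p$, then $\operatorname{sat}(n,F)=\gamma n-\frac{s(s+p)}2$, and $K_s\vee mK_p$ with $m=\frac{n-s}p$ is the unique extremal graph;
\item[(b)] every $F$-saturated graph on $n$ vertices that is not of the form $K_s\vee mK_p$ has more than $(\gamma+\varepsilon)n$ edges. In particular, $\operatorname{sat}(n,F)>(\gamma+\varepsilon)n$ if $n\not\equiv s\pmod p$.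
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
For every $p\ge108$ there is a connected graph $F_p$ on $5p-72$ vertices that satisfies \textup{(P1)--(P4)} with $s=16$.
\end{theorem}

These two theorems already disprove the conjecture. The freedom to choose the residue class in Theorem~\ref{thm:main} comes from a short additional argument in Section~\ref{sec:cone}.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:stability}

Fix $m_1$ such that $F-R\subseteq D\sqcup m_1K_p$ and $F-W_i\subseteq O_i\sqcup m_1K_p$ for all $i$, and let
\[
n_0=\max\bigl\{(32\gamma+16)\,8^I,\ 4p(m_1+1),\ s+p(m_1+2)\bigr\}.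
\]

\subsection{The extremal graph}

Let $G_0=K_s\vee mK_p$ have $n=s+mp\ge n_0$ vertices, so $m\ge m_1+2$. If $F\subseteq G_0$, Lemma~\ref{lem:join} gives $W$ with $|W|\le s$ and $F-W\subseteq mK_p$, contrary to (P4). This is the only use of (P4). A non-edge $xy$ of $G_0$ joins two different copies of $K_p$, so $mK_p+xy=D\sqcup(m-2)K_p\supseteq F-R$, and $F\subseteq G_0+xy$ by Lemma~\ref{lem:join}. Thus $G_0$ is $F$-saturated. Each of the $n-s$ vertices outside $K_s$ accounts for $s+\frac{p-1}2=\gamma$ edges, so
\[
e(G_0)=\binom s2+\gamma(n-s)=\gamma n-\frac{s(2s+p-1)-s(s-1)}2=\gamma n-\frac{s(s+p)}2 .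
\]
As $e(G_0)<(\gamma+\varepsilon)n$, part (a) follows from part (b). For the rest of this section, $G$ is an $F$-saturated graph on $n\ge n_0$ vertices with $e(G)\le(\gamma+\varepsilon)n$, and we prove that $G$ has the form $K_s\vee mK_p$.

\subsection{What a non-edge forces}

Saturation gives local information about each non-edge. The next lemma is the dichotomy of the model, and it contains every use of (P2) and of the codegree part of (P1).

\begin{lemma}\label{lem:nonedge}
Let $xy$ be a non-edge of $G$ and $T=N(x)\cap N(y)$.
\begin{itemize}
\item[(i)] $|T|\ge s$.
\item[(ii)] If $|T|\le s+1$, then $d(x)\ge s+p-1$ and $d(y)\ge s+p-1$.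
\item[(iii)] If $|T|<s+p/2$, then $\max(d(x),d(y))\ge s+p-2$.
\item[(iv)] If $|T|=s$, then $T$ is a clique, and $x$ lies in a $p$-clique of $G$ disjoint from $T$.
\end{itemize}
\end{lemma}

\begin{proof}
There is an embedding $\varphi$ of $F$ into $G+xy$. It uses the edge $xy$ because $G$ is $F$-free; say $\varphi(u)=x$ and $\varphi(v)=y$ with $uv\in E(F)$. Common neighbors of $u$ and $v$ are mapped into $T$, and all neighbors of $u$ except $v$ are mapped to neighbors of $x$ in $G$; the same holds for $v$ and $y$. Hence
\[
\operatorname{cod}(uv)\le|T|,\qquad\deg_F(u)\le d(x)+1,\qquad\deg_F(v)\le d(y)+1 .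
\]
Part (i) follows as all codegrees in $F$ are at least $s$. If $|T|\le s+1$, then $uv=ab$ by (P1), and \eqref{eq:dega} gives (ii). If $d(x),d(y)\le s+p-3$, then $u$ and $v$ have degree at most $s+p-2$, so $|T|\ge s+p/2$ by (P2); this is (iii). If $|T|=s$, then $uv=ab$ and $\varphi(R)=T$. The set $T$ is a clique of $G+xy$ that avoids $x$ and $y$, hence a clique of $G$. If $u=a$, then $\varphi(A)$ is a $p$-clique of $G+xy$ that contains $x$ and avoids $T\cup\{y\}$, hence a clique of $G$; if $u=b$, use $\varphi(B)$.
\end{proof}

\subsection{The core}

In the model, one exceptional vertex $x$ sufficed, and the edges into $N(x)$ were counted. Now every non-edge has common neighbors, and we have to find out where they are. In a sparse graph most pairs can only have common neighbors of large degree, so we split off a core $C$ of vertices of degree at least $\Delta$. The choice of $\Delta$ needs care. The edge count below bounds the number of irregular vertices by a multiple of $|C|$, and each irregular vertex outside $C$ may spoil up to $\Delta$ neighbors. So we need $\Delta|C|$ to be a \emph{small} multiple of $n$, whereas a fixed threshold gives only $\Delta|C|\le2e(G)$.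 A pigeonhole argument over $I$ dyadic scales gains the factor $1/I$; it is the reason why $\varepsilon$ is exponentially small in $I$.

\begin{lemma}\label{lem:core}
There is $\Delta=2^i$ with $1\le i\le I$ such that $C=\{v:d(v)\ge\Delta\}$ satisfies $\Delta|C|\le\frac n{16\gamma}$.
\end{lemma}

\begin{proof}
Let $k_i=|\{v:d(v)\ge2^i\}|$. A vertex $v$ contributes to $\sum_{i=1}^I2^ik_i$ the sum of the powers $2^i\le d(v)$, which is at most $2d(v)$. So the sum is at most $4e(G)\le4(\gamma+1)n$, and some term is at most $4(\gamma+1)n/I\le n/(16\gamma)$.
\end{proof}

Fix such $\Delta$ and $C$. From $2\le\Delta\le2^I$, $\gamma\ge2$ and the choice of $\varepsilon$ and $n_0$ we record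
\begin{equation}\label{eq:const}
|C|\le\frac n{32},\qquad2\varepsilon\Delta\le\frac18,\qquad2\gamma\Delta|C|\le\frac n8,\qquad(4\gamma+2)\Delta^3\le\frac n8,\qquad2\Delta^2<\frac n2 .
\end{equation}
For $x\notin C$ let $c(x)=|N(x)\cap C|$. Call distinct vertices $x,y\notin C$ \emph{far} if they are non-adjacent and have no common neighbor outside $C$. For far $x,y$ we have $N(x)\cap N(y)\subseteq C$, so
\begin{equation}\label{eq:far}
|N(x)\cap N(y)|\le\min(c(x),c(y)).
\end{equation}
Vertices outside $C$ have degree at most $\Delta-1$. So the vertices $y\notin C$ that are not far from a given $x\notin C$, namely $x$, its neighbors, and the other neighbors of its neighbors outside $C$, number at most $1+(\Delta-1)+(\Delta-1)(\Delta-2)\le\Delta^2$. Consequently, if $Z\subseteq V(G)\setminus C$ has more than $k\Delta^2$ elements, then for any $k$ vertices outside $C$ some vertex of $Z$ is far from all of them. With $Z=V(G)\setminus C$ and $k=1$, Lemma~\ref{lem:nonedge}(i) and \eqref{eq:far} give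
\begin{equation}\label{eq:cs}
c(x)\ge s\qquad\text{for all }x\notin C .
\end{equation}

\subsection{Counting edges}

Give each $x\notin C$ the \emph{weight} $c(x)+d(x)$. An edge with both ends outside $C$ contributes $1$ to the weight of each end, and an edge from $x\notin C$ to $C$ contributes $2$ to the weight of $x$. So
\begin{equation}\label{eq:weight}
\sum_{x\notin C}\bigl(c(x)+d(x)\bigr)\le2e(G).
\end{equation}
Call $x\notin C$ \emph{good} if $c(x)=s$ and $d(x)=s+p-1$, and \emph{bad} otherwise. A good vertex has the degrees of a vertex of $mK_p$ in $K_s\vee mK_p$, and weight $2s+p-1=2\gamma$.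

\begin{lemma}\label{lem:weight}
There is a set $X\subseteq V(G)\setminus C$ with $|X|\le2\Delta^2$ such that every vertex outside $C\cup X$ is good or has weight at least $2\gamma+1=2s+p$.
\end{lemma}

\begin{proof}
Let
\begin{align*}
X_1&=\{x\notin C:\ d(x)\le s+p-2,\ c(x)\le s+1\},\\
X_2&=\{x\notin C:\ d(x)\le s+p-3,\ c(x)<s+p/2\}.
\end{align*}
By \eqref{eq:far}, two far vertices of $X_1$ would contradict Lemma~\ref{lem:nonedge}(ii), and two far vertices of $X_2$ would contradict Lemma~\ref{lem:nonedge}(iii). So $|X_1|,|X_2|\le\Delta^2$. Let $X=X_1\cup X_2$ and $x\notin C\cup X$. If $d(x)\ge s+p-1$, then by \eqref{eq:cs} the weight of $x$ is at least $2s+p-1$, with equality only if $x$ is good. If $d(x)=s+p-2$, then $c(x)\ge s+2$ as $x\notin X_1$, and the weight is at least $2s+p$. If $d(x)\le s+p-3$, then $d(x)\ge c(x)\ge s+p/2$ as $x\notin X_2$, and the weight is at least $2s+p$.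
\end{proof}

Let $\beta$ be the number of bad vertices. At least $\beta-|X|$ of them lie outside $X$, so \eqref{eq:weight} and Lemma~\ref{lem:weight} give
\[
2(\gamma+\varepsilon)n\ \ge\ 2\gamma\,(n-|C|-|X|)+(\beta-|X|),
\]
that is, $\beta\le2\varepsilon n+2\gamma|C|+(4\gamma+2)\Delta^2$. Multiplying by $\Delta$ and using \eqref{eq:const},
\begin{equation}\label{eq:beta}
\Delta\beta\le\frac n8+\frac n8+\frac n8=\frac{3n}8,\qquad\beta\le\frac{3n}{16}.
\end{equation}
Hence there are at least $n-\frac n{32}-\frac{3n}{16}=\frac{25}{32}n>2\Delta^2$ good vertices.

\subsection{The clique $S$ and the cells}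

For good vertices the inequalities of Lemma~\ref{lem:nonedge} are tight, and this determines their neighborhoods.

\begin{lemma}\label{lem:good}
There is an $s$-clique $S\subseteq C$ such that every good vertex $x$ satisfies $N(x)=S\cup(A_x\setminus\{x\})$ for a $p$-clique $A_x\ni x$ disjoint from $C$.
\end{lemma}

\begin{proof}
Let $x,y$ be good and far, and $T=N(x)\cap N(y)$. Then $T\subseteq N(x)\cap C$ and $T\subseteq N(y)\cap C$, both of these sets have size $s$, and $|T|\ge s$ by Lemma~\ref{lem:nonedge}(i). So $T=N(x)\cap C=N(y)\cap C$. By Lemma~\ref{lem:nonedge}(iv), $T$ is a clique and $x$ lies in a $p$-clique $A_x$ disjoint from $T$. The set $T\cup(A_x\setminus\{x\})$ consists of $s+p-1=d(x)$ neighbors of $x$, so it equals $N(x)$. Since $N(x)\cap C=T$ and $x\notin C$, the clique $A_x$ is disjoint from $C$. As there are more than $2\Delta^2$ good vertices, for any good $x,x'$ some good $y$ is far from both. So the above applies to every good vertex, and $N(x)\cap C=N(y)\cap C=N(x')\cap C$ is one and the same set $S$.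
\end{proof}

Let $H=G-S$. A good vertex sees the right picture around itself, but the other vertices of its clique may have further neighbors. To apply (P1) and (P3) we need many spare $p$-cliques that are disjoint from everything else. Call a $p$-clique $Q$ of $H$ a \emph{cell} if $N(y)=S\cup(Q\setminus\{y\})$ for all $y\in Q$. A cell is a component of $H$; in particular distinct cells are disjoint.

\begin{lemma}\label{lem:cells}
There are more than $m_1$ cells.
\end{lemma}

\begin{proof}
Suppose $x$ is good and $A_x$ contains a vertex $w$ that is not good. As $A_x\cap C=\emptyset$, the vertex $w$ is bad, adjacent to $x$ and of degree less than $\Delta$. By \eqref{eq:beta}, at most $\Delta\beta\le\frac38n$ good vertices $x$ are of this kind. So for at least $\frac{25}{32}n-\frac{12}{32}n>\frac n4$ good vertices $x$, all vertices of $A_x$ are good. For such $x$ and $y\in A_x$ we have $A_x\setminus\{y\}\subseteq N(y)\setminus S=A_y\setminus\{y\}$, and both sets have $p-1$ elements. So $A_y=A_x$ for all $y\in A_x$, and $A_x$ is a cell. The cells cover more than $n/4$ vertices, so there are more than $n/(4p)\ge m_1+1$ of them.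
\end{proof}

\subsection{From most vertices to all vertices}

So far we control a positive fraction of $G$, while the theorem allows no exceptional vertex at all. The cells close this gap: a vertex of a cell has a known neighborhood, so it can be tested against an arbitrary vertex, of any degree.

\begin{lemma}\label{lem:all}
Every vertex $x$ of $H$ is adjacent to all of $S$ and lies in a $p$-clique of $H$.
\end{lemma}

\begin{proof}
If $x$ lies in a cell, this is the definition. Otherwise let $y$ be a vertex of a cell $Q$. Since $Q$ is a component of $H$, the vertex $x$ has no neighbor in $Q$. So $xy$ is a non-edge and $T=N(x)\cap N(y)\subseteq S$. Lemma~\ref{lem:nonedge}(i) gives $T=S$, so $S\subseteq N(x)$, and Lemma~\ref{lem:nonedge}(iv) gives a $p$-clique through $x$ disjoint from $S$.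
\end{proof}

Now $S$ is an $s$-clique complete to $V(H)$, Lemma~\ref{lem:join} applies, and we finish as in the model. Suppose two distinct $p$-cliques $P,P'$ of $H$ share $i\ge1$ vertices. Then $H[P\cup P']\supseteq O_i$ is connected and has more than $p$ vertices, so it lies in a component of $H$ that is not a cell. By Lemma~\ref{lem:cells} and (P3), $F-W_i\subseteq O_i\sqcup m_1K_p\subseteq H$, and $F\subseteq G$ by Lemma~\ref{lem:join}, a contradiction. This is the only use of (P3). So the $p$-cliques of $H$ are pairwise disjoint, and by Lemma~\ref{lem:all} they partition $V(H)$. If an edge joined two of them, their union would contain $D$ and again lie in a component that is not a cell, so $F-R\subseteq D\sqcup m_1K_p\subseteq H$ and $F\subseteq G$, a contradiction. Hence $H=mK_p$ and $G=K_s\vee mK_p$. This proves Theorem~\ref{thm:A}.\hfill$\square$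

\section{The graph $F_p$}\label{sec:construction}

\subsection{The design}

By (P1), $F$ contains cliques $R$, $A$, $B$ and the edge $ab$. The tension is between (P3), which wants other $s$-sets whose removal breaks $F$ into small pieces, and the codegree conditions, which want $F$ to be locally dense.

If $R$ were complete to $A\cup B$, no $s$-set other than $R$ could cut these cliques apart. So we join $R$ only to small sets $A'\ni a$ and $B'\ni b$. An edge from $R$ to $A'$ then has $(s-1)+(|A'|-1)$ guaranteed common neighbors, and this is at least $s+2$ when $|A'|=4$. Deleting the eight vertices of $A'\cup B'$ cuts off $A\setminus A'$ and $B\setminus B'$. What is left must have, after $s-8$ further deletions, a component with more than $p$ vertices, by (P4), and for suitable deletions this component must fit into $O_i$, by (P3). One set cannot serve all $i$.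

\begin{remark}\label{rem:two}
If $p\ge4$ and $F$ satisfies (P1)--(P4), then $W_1\ne W_{p-1}$. Suppose $W=W_1=W_{p-1}$, and let $Y$ be a component of $F-W$ with more than $p$ vertices. Then $Y\subseteq O_{p-1}$, so $Y$ has $p+1$ vertices, and $Y\subseteq O_1$, so $Y$ has a vertex $w$ that separates two nonempty sides with $p$ vertices in total. Take a side with at most $p/2$ vertices. An edge inside it has ends of degree at most $s+p/2\le s+p-2$ and codegree at most $s+p/2-1$, contrary to (P2). If the side spans no edge, a vertex $v$ in it has degree at most $s+1$ and $\operatorname{cod}(vw)\le s$, contrary to (P1) and \eqref{eq:dega}.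
\end{remark}

We therefore use two gadgets. The first, $K_h\vee2K_\ell$ with $h+2\ell=p+1$, has just one vertex too many and fits into $O_i$ for $i\ge h$. The second, two cliques of size $p-36$ that share one vertex, fits into $O_i$ for small $i$. We split $R=Z_1\cup Z_2$ and let $Z_j$ be part of the $j$-th gadget, placed so that deleting $Z_j$ leaves pieces with at most $p$ vertices. Deleting $A'\cup B'\cup Z_2$ then exposes the first gadget, and deleting $A'\cup B'\cup Z_1$ exposes the second. For these sets to have size $s=|Z_1|+|Z_2|$ we need $|Z_1|=|Z_2|=8$, so $s=16$. The bounds $h\ge35$ and $p\ge108$ come from (P2) inside the two gadgets.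

\subsection{Definition}

Let $p\ge108$ and $s=16$. Let $h\in\{35,36\}$ satisfy $h\equiv p+1\pmod2$, and let $\ell=(p+1-h)/2$. The vertex set of $F_p$ is the disjoint union of
\begin{itemize}
\item $R=Z_1\cup Z_2$ with $|Z_1|=|Z_2|=8$, and a fixed vertex $z^*\in Z_2$;
\item $A$ and $B$ with $|A|=|B|=p$, and subsets $a\in A'\subseteq A$, $b\in B'\subseteq B$ with $|A'|=|B'|=4$;
\item $U=U_0\cup U_1\cup U_2$ with $|U_0|=h-8$ and $|U_1|=|U_2|=\ell$, so that $|U|=p-7$;
\item $V_1$ and $V_2$ with $|V_1|=p-44$ and $|V_2|=p-37$.
\end{itemize}
The sets $R$, $A$, $B$, $U_0\cup U_1$, $U_0\cup U_2$, $V_1$, $V_2$ are cliques; $ab$ is an edge; $R$ is complete to $A'\cup B'$; $Z_1$ is complete to $U$; $Z_2$ is complete to $V_1$; and $z^*$ is complete to $V_2$. There are no other edges. See Figure~\ref{fig:Fp}.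

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, box/.style={draw, rounded corners, align=center, minimum width=1.5cm, fill=white}]
\node[box] (AA) at (-4.5,2) {$A\setminus A'$\\ $p-4$};
\node[box] (A) at (-1.5,2) {$A'$\\ $4$};
\node[box] (B) at (1.5,2) {$B'$\\ $4$};
\node[box] (BB) at (4.5,2) {$B\setminus B'$\\ $p-4$};
\node[box] (Z1) at (-1.5,0) {$Z_1$\\ $8$};
\node[box] (Z2) at (1.5,0) {$Z_2$\\ $8$};
\node[box] (U1) at (-4.5,0) {$U_1$\\ $\ell$};
\node[box] (U0) at (-4.5,-2) {$U_0$\\ $h-8$};
\node[box] (U2) at (-1.5,-2) {$U_2$\\ $\ell$};
\node[box] (V1) at (1.5,-2) {$V_1$\\ $p-44$};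
\node[box] (V2) at (4.5,0) {$V_2$\\ $p-37$};
\draw[thick] (AA)--(A) (BB)--(B) (A)--(Z1) (A)--(Z2) (B)--(Z1) (B)--(Z2) (Z1)--(Z2)
  (Z1)--(U1) (Z1)--(U0) (Z1)--(U2) (U0)--(U1) (U0)--(U2) (Z2)--(V1);
\draw[thick,dashed] (A)--node[above]{$ab$}(B) (Z2)--node[above]{$z^*$}(V2);
\end{tikzpicture}
\caption{The graph $F_p$, where $h+2\ell=p+1$. Each box is a clique of the size shown, and a solid line means that all edges between two boxes are present. The dashed lines are partial: $ab$ is the only edge between $A'$ and $B'$, and $z^*$ is the only vertex of $Z_2$ adjacent to $V_2$, to all of it.}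
\label{fig:Fp}
\end{figure}

The graph $F_p$ is connected, since each of $A$, $B$, $U$, $V_1$, $V_2$ induces a connected graph with a neighbor in the clique $R$. It has $16+2p+(p-7)+(p-44)+(p-37)=5p-72$ vertices. For $p=108$ we have $h=35$, $\ell=37$ and $468$ vertices. The two gadgets are
\begin{itemize}
\item $F_p[Z_1\cup U]=K_h\vee2K_\ell$, with $K_h$ on $Z_1\cup U_0$; it has $p+1$ vertices and is the union of the two cliques $Z_1\cup U_0\cup U_1$ and $Z_1\cup U_0\cup U_2$ of size $h+\ell$;
\item $F_p[Z_2\cup V_1\cup V_2]$, the union of the cliques $Z_2\cup V_1$ and $\{z^*\}\cup V_2$ of size $p-36$, which share only $z^*$; it has $2p-73$ vertices.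
\end{itemize}

\subsection{Proof of Theorem~\ref{thm:B}}

\noindent\textbf{Codegrees.} An edge inside a clique of size $q$ has codegree at least $q-2$. Every edge of $F_p$ is of one of the following types.
\begin{itemize}
\item[(1)] The edge $ab$. Here $N(a)=(A\setminus\{a\})\cup\{b\}\cup R$ and $N(b)=(B\setminus\{b\})\cup\{a\}\cup R$, so the common neighborhood is $R$ and $\operatorname{cod}(ab)=16=s$.
\item[(2)] Edges between $R$ and $A'\cup B'$, and edges inside $R$. They lie in the clique $R\cup A'$ or $R\cup B'$ of size $20$, so the codegree is at least $18=s+2$.
\item[(3)] Edges inside $A$ or inside $B$: codegree at least $p-2\ge\frac p2+16$.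
\item[(4)] Edges inside $Z_1\cup U$: codegree at least $h+\ell-2=\frac{p+h-3}2\ge\frac p2+16$, as $h\ge35$.
\item[(5)] Edges inside $Z_2\cup V_1$ or $\{z^*\}\cup V_2$: codegree at least $p-38\ge\frac p2+16$, as $p\ge108$.
\end{itemize}

\noindent\textbf{(P1).} By the list, $\operatorname{cod}(ab)=s$ and all other codegrees are at least $s+2$. The set $R=N(a)\cap N(b)$ is a clique, and $A$, $B$ are as required. The graph $F_p-R$ consists of $D$ on $A\cup B$ and the pieces $U$, $V_1$, $V_2$ with at most $p$ vertices each, so $F_p-R\subseteq D\sqcup3K_p$.

\medskip
\noindent\textbf{(P2).} Edges of types (3)--(5) have codegree at least $s+p/2$. We show that each remaining edge has an end of degree at least $s+p-1$. Vertices of $A'\cup B'$ have degree at least $(p-1)+16=s+p-1$. Vertices of $Z_1$ have degree $15+8+(p-7)=s+p$. An edge of type (1) or (2) that avoids $A'\cup B'\cup Z_1$ lies inside $Z_2$ and so is also of type (5).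

\medskip
\noindent\textbf{(P3).} Let $P,P'$ be the two $p$-cliques of $O_i$ and $J=P\cap P'$, so $|J|=i$ and $|P\setminus P'|=|P'\setminus P|=p-i$.

\emph{Case $i\ge h$.} Let $W_i=A'\cup B'\cup Z_2$, a set of $16$ vertices. The components of $F_p-W_i$ are $A\setminus A'$, $B\setminus B'$, $V_1$, $V_2$, with at most $p$ vertices each, and the first gadget. Embed the gadget in $O_i$ as follows. Put $Z_1\cup U_0$ into $J$. Put as many vertices as possible of $U_1$ into $P\setminus P'$ and of $U_2$ into $P'\setminus P$, and the remaining ones into the $i-h$ unused places of $J$. If $\ell\le p-i$, none remain. Otherwise $2(\ell-p+i)=2i-p+1-h$ remain, and this is at most $i-h$ because $i\le p-1$. The cliques $Z_1\cup U_0\cup U_1$ and $Z_1\cup U_0\cup U_2$ are mapped into $P$ and $P'$, so all edges are preserved.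

\emph{Case $i\le h-1\le35$.} Let $W_i=A'\cup B'\cup Z_1$. The components of $F_p-W_i$ are $A\setminus A'$, $B\setminus B'$, $U$, with at most $p$ vertices each, and the second gadget. Put $z^*$ into $J$, the other $p-37$ vertices of one clique into $P\setminus P'$, and those of the other clique into $P'\setminus P$. There is room because $p-37\le p-i$.

\medskip
\noindent\textbf{(P4).} Suppose all components of $F_p-W$ have at most $p$ vertices, where $|W|\le16$. This remains true if $W$ is enlarged, so we may assume $|W|=16$.

If $R\subseteq W$, then $W=R$, and $A\cup B$ induces a connected graph on $2p$ vertices. So there is $z\in R\setminus W$; let $Y$ be its component in $F_p-W$. As $R$ is a clique, $R\setminus W\subseteq Y$. If $A'\not\subseteq W$, then $z$ has a neighbor in the clique $A\setminus W$, so $A\setminus W\subseteq Y$; the same holds for $B$.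

If $A'\not\subseteq W$ and $B'\not\subseteq W$, then $|Y|\ge|A\cup B\cup R|-16=2p$. If $A'\subseteq W$ and $B'\not\subseteq W$, then $W$ has only $12$ vertices outside $A'$, so $|Y|\ge|B\cup R|-12=p+4$; the case with $A$ and $B$ exchanged is symmetric. Hence $A'\cup B'\subseteq W$, and $W$ has $8$ further vertices.

If $Z_1\not\subseteq W$ and $Z_2\not\subseteq W$, then $Y$ contains a vertex complete to $U$ and a vertex complete to $V_1$, so $|Y|\ge|R\cup U\cup V_1|-8=2p-43>p$. If $Z_1\subseteq W$, then $W=A'\cup B'\cup Z_1$ and $Y$ is the second gadget, with $2p-73>p$ vertices. If $Z_2\subseteq W$, then $W=A'\cup B'\cup Z_2$ and $Y$ is the first gadget, with $p+1$ vertices. Every case is contradictory, so (P4) holds, and Theorem~\ref{thm:B} is proved.\hfill$\square$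

\section{Cones and the choice of the residue class}\label{sec:cone}

In Theorem~\ref{thm:A} the exceptional residue class is that of $s$. Adding to $F$ a vertex adjacent to everything raises $s$ by one and keeps $p$.

\begin{lemma}\label{lem:cone}
Let $F$ have no isolated vertex and satisfy \textup{(P1)--(P4)} with parameters $s$ and $p$. Then $F'=K_1\vee F$ satisfies \textup{(P1)--(P4)} with parameters $s+1$ and $p$.
\end{lemma}

\begin{proof}
Let $w$ be the new vertex. In passing from $F$ to $F'$, all degrees of vertices of $F$ and all codegrees of edges of $F$ increase by one. By \eqref{eq:dega}, $|V(F)|\ge s+p+1$.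

(P1). The common neighborhood of $a$ and $b$ is the clique $R\cup\{w\}$ of size $s+1$, the cliques $A$, $B$ avoid $w$, and $F'-(R\cup\{w\})=F-R$. The other edges of $F$ have codegree at least $s+3$ in $F'$. A new edge $wv$ has codegree $\deg_F(v)$ in $F'$. The vertex $v$ lies on an edge of $F$ other than $ab$: for $v\in\{a,b\}$ by \eqref{eq:dega}, and otherwise because $v$ is not isolated. That edge has codegree at least $s+2$ in $F$, so $\deg_F(v)\ge s+3$.

(P2). The vertex $w$ has degree $|V(F)|>(s+1)+p-2$, so only edges of $F$ are concerned. For these, degrees, codegrees and both thresholds increase by one.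

(P3). Use $W_i\cup\{w\}$.

(P4). Let $|W|\le s+1$. If $w\in W$, apply (P4) for $F$ to $W\setminus\{w\}$. Otherwise $F'-W$ is connected and has at least $|V(F)|+1-(s+1)\ge p+1$ vertices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $t\ge0$ be least with $16+t\equiv r\pmod p$, and put $s=16+t$ and $F=K_t\vee F_p$, where $F=F_p$ if $t=0$. The graph $F$ is connected. By Theorem~\ref{thm:B} and $t$ applications of Lemma~\ref{lem:cone}, it satisfies (P1)--(P4) with parameters $s$ and $p$. Theorem~\ref{thm:A} gives the value of $\operatorname{sat}(n,F)$, the lower bound, the uniqueness statements and the value of $\varepsilon$. For large $n\equiv r-1\pmod p$ we have $\operatorname{sat}(n,F)>(\gamma+\varepsilon)n$ and $\operatorname{sat}(n+1,F)\le\gamma(n+1)$, so the difference exceeds $\varepsilon n-\gamma\ge\frac\varepsilon2n$. For $p=108$ and $r=16$ we have $t=0$, so $F=F_{108}$ has $468$ vertices, $\gamma=16+\frac{107}2=69.5$ and $\frac{s(s+p)}2=\frac{16\cdot124}2=992$.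
\end{proof}

\begin{thebibliography}{9}
\bibitem{EH} \emph{Extremal Hypergraphs}, \texttt{http://www.warwick.ac.uk/\textasciitilde maskat/Papers/eh.pdf}.
\end{thebibliography}
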